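# Balanced cluster completion: one overloaded color, exact covers, and kernel size

## 1. One overloaded clique among many balanced ones

Take a finite set $U$ with $n$ elements and a family $\mathcal F$ of $m$-element subsets of $U$, where $n=qm$. Use the elements of $U$ as colors, together with one extra color $0$. For each $S\in\mathcal F$ draw a clique $B_S$ with one vertex of color $0$, two vertices of each color $e\in S$, and one vertex of each color $e\in U\setminus S$. Beside these draw one more clique $Z$ with $q+2$ vertices, all of color $0$.

We may merge cliques: put several of them together and add all edges between them, at a price of one unit per added edge. The goal is that, in every resulting clique, no color is more than twice as frequent as any other. Each $B_S$ already satisfies this. The clique $Z$ does not, since the colors of $U$ are missing from it. So $Z$ has to be merged with something.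

Suppose $Z$ is merged with the cliques $B_S$ for $S$ in a subfamily $\mathcal S$ with $s$ members, and let $\operatorname{cov}(e)$ be the number of $S\in\mathcal S$ that contain $e$. The merged clique has $q+2+s$ vertices of color $0$ and $s+\operatorname{cov}(e)$ vertices of color $e$.

* If $s<q$, then $sm<n$, so some $e$ has $\operatorname{cov}(e)=0$. We would need $q+2+s\le 2s$, that is $s\ge q+2$, which is false.
* If $s=q$, we need $2q+2\le 2(q+\operatorname{cov}(e))$, that is $\operatorname{cov}(e)\ge 1$ for all $e$. Now $q$ sets of size $m$ cover $qm=n$ elements only if they are disjoint. So $\mathcal S$ must be a partition of $U$. Conversely, for a partition all $\operatorname{cov}(e)$ equal $1$, the counts are $2q+2$ and $q+1$, and the ratio is exactly $2$.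
* If $s>q$, the counts may well be fine, but the price is too high. With $N=n+1+m$ the size of each $B_S$, merging $Z$ with $s$ of them costs at least $s(q+2)N+\binom s2N^2$, which is strictly increasing in $s$. Set the budget to the value at $s=q$.

So within this budget the goal can be reached exactly when $\mathcal F$ contains a partition of $U$.

Try it with $U=\{1,2,3,4\}$, $m=q=2$. Write color vectors as $(\text{color }0;\text{ colors }1,2,3,4)$. Then $Z=(4;0,0,0,0)$ and $B_{12}=(1;2,2,1,1)$, of size $N=7$, and the budget is $2\cdot4\cdot7+49=105$.

* $Z+B_{12}+B_{34}=(6;3,3,3,3)$: good.
* $Z+B_{12}+B_{13}=(6;4,3,3,2)$: bad, since $6>2\cdot 2$; element $4$ is not covered.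
* $Z+B_{12}+B_{13}+B_{14}=(7;6,4,4,4)$: balanced, but the cost is $3\cdot4\cdot 7+3\cdot 49=231>105$. The budget is what rules this out.

What is this for? The budget and the number of colors depend only on $q$ and $n$. The size of the family $\mathcal F$, which may be exponential in $n$, enters neither. If every instance of the merging problem could be shrunk in polynomial time to a size polynomial in the budget and the number of colors, then every family $\mathcal F$, however large, could be replaced by $n^{O(1)}$ bits without changing whether it contains a partition of $U$. These notes show that this cannot happen under a standard hypothesis, for any ratio bound $\alpha>1$. For $\alpha=1$ the shrinking is possible.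

## 2. Balanced cluster graphs, kernels, and the two theorems

Let $\alpha\ge1$ be a fixed rational constant.

**Definition (colored graphs and balance).** A *colored graph* is a pair $(G,c)$ with $G$ a graph and $c:V(G)\to\{1,\dots,l\}$. The number $l$ of colors is part of the input, given with $c$. For $C\subseteq V(G)$ let $\operatorname{Color}_i(C)=\{v\in C:c(v)=i\}$. A *cluster graph* is a graph in which every connected component is a clique; its components are called *clusters*. A cluster $C$ is *balanced* if
$$|\operatorname{Color}_i(C)|\le\alpha\,|\operatorname{Color}_j(C)|\qquad\text{for all }i,j\in\{1,\dots,l\},$$
and a colored cluster graph is *$\alpha$ balanced* if all its clusters are balanced.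

For example, with $l=2$ and $\alpha=2$, a cluster with color vector $(2,1)$ is balanced, $(3,1)$ is not, and $(1,0)$ is not, because $1\le 2\cdot 0$ fails. With $l=1$ every cluster is balanced.

**Definition ($\alpha$-Balanced Cluster Completion, $\alpha$-BCC).** Input: a colored graph $(G,c)$ with $l$ colors and an integer $k$. Question: is there a set $X\subseteq\binom{V(G)}2$ with $|X|\le k$ such that $G+X$, the graph obtained by adding the pairs in $X$ as edges, is an $\alpha$ balanced cluster graph?

Pairs that are already edges contribute nothing, so we assume that $X$ consists of non-edges. If $k<0$ the answer is No; if $V=\emptyset$ and $k\ge0$ it is Yes. In every instance that our algorithms and reductions output, all $l$ colors occur, so it does not matter whether $l$ means the size of the codomain of $c$ or the number of colors used. In reductions we name colors by arbitrary symbols, which can be renamed $1,\dots,l$.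

**Definition (kernel, compression).** A *kernel* is a polynomial-time algorithm that maps every instance $((G,c),k)$ with $l$ colors to an equivalent instance $((G',c'),k')$, where $c'$ may use a different number $l'$ of colors. It is *polynomial* for a given parameterization if $|V'|+|E'|$, $k'$ and $l'$ are bounded by a polynomial in the parameter(s). A *compression* is the same thing except that the output may be an instance of any fixed language; its size is its bit length.

A kernel with $|V'|+|E'|,k',l'\le p$, where $p\ge1$, is a compression of $O(p^2)$ bits: write down the at most $p$ vertices with their colors, the at most $p$ edges as pairs of vertex numbers, and $k'$ (replaced by $-1$ if negative), with $O(\log(p+1))$ bits per number.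

The problem is Open Problem 2 of "Parameterized Complexity of Fair Graph Clustering" (http://bora.uib.no/bora-xmlui/bitstream/handle/11250/3046415/report.pdf?sequence=1&isAllowed=y): does $\alpha$-BCC admit a polynomial kernel? The parameterization is not specified there, so we treat both natural ones: (a) $k$ alone, and (b) $k$ and $l$ together, with size bounded by a polynomial in $k+l$.

**Theorem 1.**
1. If $\alpha=1$, $\alpha$-BCC has a polynomial kernel parameterized by $k$ alone, hence also by $k+l$. Up to constant-size outputs, $|V'|\le 2k$, $|E'|\le k(k-1)$, $k'\le k$, $l'\le k+1$.
2. If $\alpha>1$ is rational, $\alpha$-BCC has no polynomial kernel (nor polynomial compression) parameterized by $k+l$, hence none parameterized by $k$ alone, unless NP $\subseteq$ coNP/poly. This holds even if $G$ is a cluster graph with exactly one unbalanced cluster and that cluster is monochromatic.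

So (a) and (b) have the same answer: yes for $\alpha=1$, and no for every rational $\alpha>1$ unless NP $\subseteq$ coNP/poly. Some hypothesis is needed in part 2, since $\alpha$-BCC is in NP: if P $=$ NP, one can solve the instance and output a constant-size equivalent one.

**Theorem 2 (fixed $l$).** Let $\alpha>1$ be rational.
1. $\alpha$-BCC has a kernel with $l'=l\le k+1$, $k'\le k$ and at most $2k+k\binom kl$ vertices (or constant size). So it is polynomial for every fixed $l$, and always of size $2^{O(k)}$.
2. For fixed $d\ge1$, fixed $l\ge2d+5$ and any $\varepsilon>0$, $\alpha$-BCC restricted to $l$ colors has no compression of $O(k^{d/6-\varepsilon})$ bits unless NP $\subseteq$ coNP/poly.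

Hence, unless NP $\subseteq$ coNP/poly, the optimal degree (in $k$) of the kernel size for fixed $l$ grows as $\Theta(l)$, and no kernel of size $f(l)\,k^{O(1)}$ exists.

For the lower bounds we quote two facts. Recall that coNP/poly is the class of languages decidable by co-nondeterministic polynomial-time machines that receive, besides the input, an advice string of polynomial length depending only on the input length.

**Fact 1 (3DM, Karp 1972).** Given $q$ and $\mathcal T\subseteq[q]^3$, it is NP-complete to decide whether there are $q$ triples of $\mathcal T$ that pairwise differ in all three coordinates (a *perfect matching*). The encoding is such that an instance of length $\le s$ has $q\le s$.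

In a perfect matching each element of $[q]$ occurs exactly once as a first, once as a second, and once as a third coordinate.

An *oracle communication protocol* has two players. The first holds the input and runs in polynomial time; the second, the oracle, is computationally unbounded but does not see the input. The cost is the number of bits sent by the first player, who must finally know the answer.

**Fact 2 (Complementary Witness Lemma; Dell, van Melkebeek, J. ACM 61(4), 2014).** Let $L$ be a language and $t:\mathbb N\to\mathbb N\setminus\{0\}$ polynomially bounded. If deciding whether at least one of $t(s)$ given inputs of length at most $s$ belongs to $L$ has an oracle communication protocol of cost $O(t(s)\log t(s))$, then $L\in$ coNP/poly.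

We use only this special case: a polynomial-time map from $t(s)$-tuples of strings of length at most $s$ to strings of $O(t(s))$ bits, such that some input is in $L$ iff the output is in a certain fixed language. It gives a protocol: the first player sends the output string, and the oracle says whether it is in that language.

## 3. What a budget of $k$ edges can touch

This section reduces to cluster graphs and proves the simple bounds used in both kernels. To *answer* means to output a constant-size equivalent instance: for Yes, one vertex with $l=1$, $k=0$; for No, two isolated vertices of colors $1$ and $2$ with $l=2$, $k=0$.

**Step 1: make $G$ a cluster graph.** The purpose is to remove the forced part of every solution. Let $F$ be the set of non-edges of $G$ inside components of $G$. Two vertices in one component of $G$ lie in one component of $G+X$, which must be a clique. So every solution contains $F$. Replace $G$ by $G_1=G+F$, a cluster graph, and $k$ by $k_1=k-|F|$. If $k_1<0$, answer No. If all clusters are balanced, answer Yes. Otherwise some cluster is unbalanced, and if $k_1=0$ we answer No. From now on $k_1\ge1$ and an unbalanced cluster exists; this forces $l\ge2$.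

**Step 2: bound what is touched.** The purpose is to see which clusters a cheap solution can involve. Let $X$ be a solution for $(G_1,k_1)$. Each cluster of $G_1+X$ is a union of clusters of $G_1$. Call a cluster of $G_1$ *touched* if it is merged with at least one other.

* (i) If $r\ge2$ clusters with $s$ vertices in total are merged, the new edges form a complete $r$-partite graph on these $s$ vertices. It is connected, so it has at least $s-1\ge s/2$ edges. Hence at most $2k_1$ vertices lie in touched clusters, and every final cluster arising from a merge has at most $k_1+1$ vertices.
* (ii) Every vertex of a touched cluster $C$ gets a new edge leaving $C$. Such an edge has exactly one end in $C$, so distinct vertices of $C$ give distinct edges. Hence $|C|\le k_1$.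
* (iii) Every unbalanced cluster is touched, since otherwise it would remain as it is.
* (iv) A balanced nonempty cluster contains every color of $\{1,\dots,l\}$: if color $j$ were missing, then $|\operatorname{Color}_i|\le\alpha\cdot0$ for all $i$, and the cluster would be empty.

**Step 3: reduction rules.** The purpose is to turn these bounds into rules that keep the answer.

* (R1) Answer No if the unbalanced clusters have more than $2k_1$ vertices in total, or if one of them has more than $k_1$ vertices. Correct by (iii), (i), (ii).
* (R2) Answer No if $l>k_1+1$. Some unbalanced cluster exists and is touched by (iii); its final cluster contains all $l$ colors by (iv) and has at most $k_1+1$ vertices by (i).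
* (R3) Delete all balanced clusters with more than $k_1$ vertices, keeping the color set $\{1,\dots,l\}$. By (ii) they are never touched.
* (R4) If, in an instance with color set $\{1,\dots,l\}$ that contains an unbalanced cluster, some color has no vertex, answer No. By (iv) no nonempty cluster of any supergraph on these vertices is balanced.

The unbalanced clusters are now under control: at most $2k_1$ vertices. The whole question is about the small *balanced* clusters, of which there can be arbitrarily many.

## 4. Ratio one: balanced clusters can be subtracted

With $\alpha=1$ and two colors, a balanced cluster has a vector $(x,x)$. Merging it into another cluster does not change the difference of the two counts, so it cannot help to repair anything. This is the whole proof of Theorem 1(1).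

**Proof of Theorem 1(1).** Let $\alpha=1$. Apply R1 and R2, then delete *all* balanced clusters, keeping the color set $\{1,\dots,l\}$.

**Step 1: the new instance is equivalent.** This step justifies the deletion. A solution of the smaller instance is a solution of the larger one, in which the deleted clusters stay untouched and balanced. Conversely, take a solution of the larger instance and remove the vertices of the balanced clusters from each final cluster. Every final cluster has equally many vertices of each color of $\{1,\dots,l\}$, and so does every removed cluster. Hence what remains of each final cluster, if nonempty, has equally many vertices of each color. It is still a clique, and the number of added edges has not grown.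

**Step 2: read off the size.** An unbalanced cluster is still present, so by R4 we answer No if some color no longer occurs. Otherwise the instance consists of the unbalanced clusters, of sizes $a_i\le k_1$ with $\sum a_i\le2k_1$ by R1. So $|V'|\le2k$ and
$$|E'|=\sum_i\binom{a_i}2\le\frac{k_1-1}2\sum_i a_i\le k_1(k_1-1)\le k(k-1).$$
Also $k'=k_1\le k$ and, by R2, $l'=l\le k_1+1\le k+1$. A bound in $k$ alone is also a bound in $k+l$. $\square$

## 5. Ratio above one: counting types, and where that stops

For $\alpha>1$ the subtraction fails. Take $\alpha=2$, $l=2$, an unbalanced cluster $(3,1)$ and a balanced cluster $(1,2)$. Merging them gives $(4,3)$, which is balanced, at cost $4\cdot3=12$. If we delete the balanced cluster, $(3,1)$ is left alone and the instance becomes a no-instance. Balanced clusters are now a resource for repairs.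

The next sensible attempt is to keep a few copies of each kind of balanced cluster. This works, and it is Theorem 2(1).

**Proof of Theorem 2(1).** Apply R1, R2, R3, R4. The *type* of a balanced cluster is its color vector.

**Step 1: few types.** This step bounds how many kinds there are. By (iv) and R3 a type is a positive integer vector of length $l$ with sum at most $k_1$. There are $\binom{k_1}l$ such vectors (their partial sums are an $l$-element subset of $\{1,\dots,k_1\}$), so at most $\binom{k_1}l$ types.

**Step 2: few copies per type suffice.** This step bounds how many clusters of one kind a solution needs. If there is a solution, there is one in which every merged final cluster contains an unbalanced cluster, because merges of balanced clusters only can be undone. In such a solution each vertex of a touched balanced cluster gets a new edge to a vertex of an unbalanced cluster. Each of these edges has exactly one end in a balanced cluster, so they are distinct for distinct vertices. Hence touched balanced clusters have at most $k_1$ vertices in total, and at most $\lfloor k_1/s\rfloor$ of them have a given type of size $s$.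

**Step 3: the kernel.** For each occurring type of size $s$ keep $\lfloor k_1/s\rfloor\ge1$ clusters, or all of them if there are fewer. A solution of the reduced instance is a solution of the larger one, since deleted clusters are balanced. Conversely, clusters of equal type can be exchanged by an automorphism of the colored graph, so a solution as in Step 2 can be arranged to touch kept clusters only. The result has at most
$$2k_1+\sum_{\text{types}}s\lfloor k_1/s\rfloor\le2k_1+k_1\binom{k_1}l\le 2k+k\binom kl$$
vertices. No color disappears, since every occurring type is still represented. All clusters have size at most $k_1$ (by R1 and R3), so there are at most $k_1/2$ times as many edges as vertices. Finally $k'=k_1\le k$ and $l'=l\le k_1+1\le k+1$ by R2, and $\binom kl\le2^k$ gives total size $2^{O(k)}$. $\square$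

When $l$ is not fixed, the attempt stops at Step 1. For $\alpha=2$ every vector in $\{1,2\}^l$ is balanced and has sum at most $2l$. So with $l=\lfloor k_1/2\rfloor$ there can be $2^{\lfloor k_1/2\rfloor}$ different types of size at most $k_1$. The cliques $B_S$ of Section 1 have exactly such vectors, and there the answer depends on which sets $S$ are present. To prove that no polynomial kernel exists, we pack the disjunction of many hard instances into one exact cover instance over a small universe, and then use the construction of Section 1.

## 6. Many matching instances in one small universe

**Step A: compose 3DM instances into an exact cover instance.** The purpose is to encode the "or" of $t$ instances of 3DM, all with the same $q$, in a universe of size $O(q(1+\log t))$.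

The first attempt is to use the universe of $3q$ elements $a_A,b_B,c_C$ and to take all triples of all instances as sets. This fails because a partition may mix instances. With $q=2$, $\mathcal T_1=\{(0,0,0)\}$ and $\mathcal T_2=\{(1,1,1)\}$, neither instance has a perfect matching, but the two triples together partition the universe. We need extra elements that force all chosen sets to come from one instance, and we can afford only about $\log t$ per position, so they should compare the instance numbers bit by bit. We arrange the $q$ chosen sets in a circle, by their first coordinate, and let each pair of neighbors check that their bits agree.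

Let nonempty 3DM instances $\mathcal T_1,\dots,\mathcal T_t$, $t\ge1$, be given, all with the same $q\ge2$, and identify $[q]$ with $\mathbb Z_q$. Let $\beta=\max(1,\lceil\log_2t\rceil)$ and let $\mathrm{bit}_h(\tau)$, $h\in[\beta]$, be the bits of $\tau-1$. Put
$$U=\{a_A,a_B,a_C:a\in\mathbb Z_q\}\cup\{(i,h,x):i\in\mathbb Z_q,\ h\in[\beta],\ x\in\{0,1\}\}.$$
For each $\tau$ and each $(a,b,c)\in\mathcal T_\tau$ let
$$S_{\tau,abc}=\{a_A,b_B,c_C\}\cup\{(a,h,\mathrm{bit}_h(\tau)):h\in[\beta]\}\cup\{(a+1,h,1-\mathrm{bit}_h(\tau)):h\in[\beta]\}.$$
Since $q\ge2$, we have $a\ne a+1$, so every set has exactly $m=3+2\beta$ elements. Also $n:=|U|=3q+2q\beta=qm$. Let $\mathcal F$ be the family of these sets; it is nonempty. Each set determines $a,b,c$ and, through its elements $(a,h,\cdot)$, all bits of $\tau-1$ and hence $\tau$.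

In the small example, $t=2$, $\beta=1$, and the bits of $\tau=1,2$ are $0,1$. The two sets are
$$\{0_A,0_B,0_C,(0,1,0),(1,1,1)\}\quad\text{and}\quad\{1_A,1_B,1_C,(1,1,1),(0,1,0)\}.$$
They overlap, and $(0,1,1)$ is not covered: the mixed choice is now forbidden.

**Lemma 3.** $\mathcal F$ contains a partition of $U$ iff some $\mathcal T_\tau$ is a yes-instance of 3DM.

**Proof.** All sets have size $m$ and $n=qm$, so a partition consists of exactly $q$ sets.

Suppose $\mathcal T_\tau$ has a perfect matching; take its $q$ sets. The elements $a_A,b_B,c_C$ are covered once each. For every $i$ and $h$, the element $(i,h,\mathrm{bit}_h(\tau))$ is covered by the set with $a=i$, and $(i,h,1-\mathrm{bit}_h(\tau))$ by the set with $a=i-1$, and by no other sets. So this is a partition.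

Conversely, let a partition be given. For each $i\in\mathbb Z_q$ the element $i_A$ is covered once, so exactly one set has $a=i$; let $\tau_i$ be the number of its instance. The elements $(i,h,0)$ and $(i,h,1)$ occur only in sets with $a=i$ or $a=i-1$. Those two sets contribute $(i,h,\mathrm{bit}_h(\tau_i))$ and $(i,h,1-\mathrm{bit}_h(\tau_{i-1}))$. Both elements $(i,h,0)$ and $(i,h,1)$ are covered, so the two contributions are different, which means $\mathrm{bit}_h(\tau_i)=\mathrm{bit}_h(\tau_{i-1})$. This holds for all $h$ and all $i$, so going around the circle all $\tau_i$ equal one $\tau$. The $q$ triples lie in $\mathcal T_\tau$, and since all elements $a_A,b_B,c_C$ are covered exactly once, they form a perfect matching. $\square$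

## 7. The overloaded clique for every rational $\alpha>1$

**Step B: from exact cover to $\alpha$-BCC.** The purpose is to carry out the construction of Section 1 for arbitrary rational $\alpha>1$. There, with $\alpha=2$, a clique could have $1$ or $2$ vertices of a color. In general $\alpha$ may be close to $1$, so we use counts $M$ and $M+1$ with $M$ large enough that $M+1\le\alpha M$. The size of $Z$ is chosen so that, after merging with $q$ cliques, color $0$ is at the largest value allowed when every other color has $qM+1$ vertices.

Take $\mathcal F$, $U$, $q$, $m$, $n=qm$ from Step A. Use the color set $U\cup\{0\}$, so $l=n+1$. Let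
$$M=\Big\lceil\frac1{\alpha-1}\Big\rceil,\qquad N=M(n+1)+m,\qquad H=\lfloor\alpha(qM+1)\rfloor-qM .$$
Since $\alpha(qM+1)\ge qM+1$ and the latter is an integer, $H\ge1$. The graph $G$ is the disjoint union of these cliques:

* for each $S\in\mathcal F$ a clique $B_S$ with $M$ vertices of color $0$, $M+1$ vertices of each color $e\in S$, and $M$ vertices of each color $e\in U\setminus S$, so that $|B_S|=M(n+1)+m=N$;
* a clique $Z$ with $H$ vertices of color $0$.

Let $k=qHN+\binom q2N^2$. Each $B_S$ is balanced, because $(\alpha-1)M\ge1$ gives $M+1\le\alpha M$. The clique $Z$ is the only unbalanced cluster, and it is monochromatic. As $\mathcal F\ne\emptyset$ and $M\ge1$, every color occurs. For $\alpha=2$ we get $M=1$ and $H=2(q+1)-q=q+2$, as in Section 1.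

**Lemma 4.** $(G,k)$ is a yes-instance of $\alpha$-BCC iff $\mathcal F$ contains a partition of $U$.

**Proof.** Suppose $\mathcal F$ contains a partition of $U$. Merge $Z$ with its $q$ cliques $B_S$. The cost is exactly $qHN+\binom q2N^2=k$. The merged cluster has $H+qM=\lfloor\alpha(qM+1)\rfloor$ vertices of color $0$ and exactly $qM+1$ of every other color. As $qM+1\le\lfloor\alpha(qM+1)\rfloor\le\alpha(qM+1)$, it is balanced. All other clusters are unchanged and balanced.

Conversely, take a solution. Let the final cluster containing $Z$ contain exactly the cliques $B_S$, $S\in\mathcal S$, and put $s=|\mathcal S|$. At least $sHN+\binom s2N^2$ edges are added. This is strictly increasing in $s$ and equals $k$ at $s=q$, so $s\le q$.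

Suppose some $e\in U$ lies in no set of $\mathcal S$. Then the cluster has $H+sM$ vertices of color $0$ and $sM$ of color $e$. Balance gives $H+sM\le\alpha sM$, so
$$H\le(\alpha-1)sM\le(\alpha-1)qM .$$
But the choice of $H$ gives
$$H>\alpha(qM+1)-1-qM=(\alpha-1)qM+(\alpha-1)>(\alpha-1)qM,$$
a contradiction. So $\mathcal S$ covers $U$, hence $sm\ge n=qm$. With $s\le q$ we get $s=q$; then the sizes of the sets of $\mathcal S$ add up to exactly $n$, so $\mathcal S$ is a partition of $U$. $\square$

The construction takes polynomial time. As $\alpha$ and hence $M$ are fixed, $H=O(q)$, $n=qm=O(q(1+\log t))$ and $N=O(n)$. So there is a constant $c_1$ with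
$$k+l\le c_1\big(q(1+\log t)\big)^{c_1}.\tag{1}$$
The number of triples, and the number $t$ itself, enter only through $\log t$.

## 8. Too few bits for too many instances

**Step C: prove Theorem 1(2).** The purpose is to feed very many 3DM instances through Steps A and B and a hypothetical compression, and to reach fewer bits than Fact 2 permits.

**Proof of Theorem 1(2).** Suppose $\alpha$-BCC, restricted to cluster graphs with exactly one unbalanced cluster that is monochromatic, has a polynomial compression parameterized by $k+l$, into a language $Q$. Let $t(s)=\max(1,s)^C$ with an integer constant $C$ to be chosen. Let $t(s)$ strings of length at most $s$ be given, $s\ge1$ (for $s=0$ there is a single empty input, and nothing to do). Proceed as follows.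

* Drop malformed strings, and drop instances with $q\ge2$ and $\mathcal T=\emptyset$, which are no-instances. Solve those with $q\le1$ directly; if one of these is a yes-instance, output a fixed special string.
* Group the remaining instances by $q$. Since $q\le s$, there are at most $s$ nonempty groups. For each group build the instance of Step B, with $t\le t(s)$ the size of the group, and compress it.
* Output the list of compressed strings (possibly empty), encoded self-delimitingly: write each bit $b$ as $bb$ and each separator as $01$. This at most doubles the length, plus two bits per group. The special string can be $10$, which is not the code of a list.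

The target language consists of the special string and the codes of lists with at least one member in $Q$. By Lemmas 3 and 4, some input is a yes-instance of 3DM iff the output is in the target language. By (1) and $q\le s$, each compressed string has $O\big((s(1+\log t(s)))^{c_2}\big)$ bits, where the exponent $c_2$ depends on $c_1$ and the compression but not on $C$. So the output has at most
$$s\cdot O\big((s(1+\log t(s)))^{c_2}\big)=O\big(s^{c_2+1}(1+C\log s)^{c_2}\big)=O(s^{c_2+2})$$
bits; the constants hidden here may depend on $C$. We may take $c_2$ to be an integer and choose $C=c_2+2$; then this is $O(t(s))$. By Fact 2, 3DM $\in$ coNP/poly. As 3DM is NP-complete, NP $\subseteq$ coNP/poly.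

A polynomial kernel is a polynomial compression (Section 2), and a kernel polynomial in $k$ is polynomial in $k+l$, so both parameterizations are covered. All instances used are cluster graphs with exactly one unbalanced cluster, and that cluster is monochromatic. $\square$

## 9. Slots, options and tokens: a gadget with few colors

The construction above has one color per element of $U$, so $l=n+1$ grows. For Theorem 2(2) the number of colors is a constant, and information must be stored in the *number* of vertices of a color. The tool is the following gadget. Think of $q+1$ *slots*: cliques overloaded in color $0$, like $Z$. Each must be merged with exactly one *option*, a balanced clique which lacks, relative to a full level $M+W$, a certain *demand* $\delta_c$ in each color $c$. The demands must be met by small cliques without color $0$, the *tokens*.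

**Lemma 5 (gadget lemma).** Let $\alpha>1$ be rational, let $\Gamma$ be a set of $l-1\ge1$ colors other than $0$, and let $q\ge1$. Let *tokens* be given: vectors in $\mathbb N^\Gamma\setminus\{0\}$ of total mass (sum of all entries of all tokens) $W\ge1$. Let *options* $o$ be given with demand vectors $\delta(o)\in\{0,\dots,W\}^\Gamma$. Put
$$M=\Big\lceil\frac{16(q+1)\alpha W}{\alpha-1}\Big\rceil,\qquad H=\lfloor\alpha(M+W)\rfloor-M,\qquad k=(q+2)\,l\,H\,M-1 .$$
Let $G$ be the disjoint union of

* $q+1$ *slot* cliques with $H$ vertices of color $0$ each;
* one clique per token, with color vector equal to the token (none of color $0$);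
* one clique per option $o$, with $M$ vertices of color $0$ and $M+W-\delta_c(o)$ of color $c\in\Gamma$.

Then:

* (I) If there are $q+1$ options $o_0,\dots,o_q$ (distinct cliques) and a partition of all tokens into groups $T_0,\dots,T_q$ with $\sum T_i=\delta(o_i)$ for each $i$, then $(G,k)$ is a yes-instance.
* (II) If $(G,k)$ is a yes-instance, there are $q+1$ distinct options $o_0,\dots,o_q$ and pairwise disjoint token groups $T_0,\dots,T_q$ with $\sum T_i\ge\delta(o_i)$ coordinatewise.

Part (I) asks for equality and part (II) yields only an inequality. The application closes this gap by counting total mass.

**Proof.**

**Step 1: sizes.** This step collects the inequalities that the choice of $M$ provides. From $(\alpha-1)M\ge16(q+1)\alpha W$ we get $(\alpha-1)M\ge W$, so $M+W\le\alpha M$. All color counts of an option lie in $[M,M+W]$, so options are balanced. Next, since $\alpha W\ge1$,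
$$H>\alpha(M+W)-1-M=(\alpha-1)M+\alpha W-1\ge(\alpha-1)M .\tag{2}$$
So $H\ge1$. Furthermore
$$(q+1)W\le\frac{(\alpha-1)M}{16\alpha}\le\frac M{16},\qquad W\le\frac{(\alpha-1)M}{16}<\frac H{16},\qquad M\ge16\cdot2\cdot1\cdot1=32 .\tag{3}$$
An option has between $lM$ and $l(M+W)$ vertices.

**Step 2: proof of (I).** The purpose is to check balance and cost of the intended merge. For each $i$ merge one slot with $o_i$ and $T_i$. The resulting cluster has $H+M=\lfloor\alpha(M+W)\rfloor$ vertices of color $0$ and exactly $M+W-\delta_c(o_i)+\delta_c(o_i)=M+W$ of every other color $c$. As $M+W\le\lfloor\alpha(M+W)\rfloor\le\alpha(M+W)$, it is balanced. All slots and tokens are used, so the remaining cliques are options, which are balanced.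

For the cost, new edges without a token endpoint run between a slot and its option; there are at most $(q+1)H\,l(M+W)$ of them. Each of the $W$ token vertices lies in fewer than $H+l(M+W)+W$ new edges. So the cost is at most
$$(q+1)lHM+\big[(q+1)lHW+WH+lWM+(l+1)W^2\big].$$
By (3), $(q+1)lHW\le\frac1{16}lHM$, then $WH\le\frac1{16}HM\le\frac1{16}lHM$, then $lWM\le\frac1{16}lHM$, and $(l+1)W^2\le2l\cdot\frac H{16}\cdot\frac M{16}=\frac2{256}lHM$. So the bracket is at most $\frac{50}{256}lHM$. Since $lHM\ge2\cdot1\cdot32=64$, this is at most $lHM-1$. Hence the cost is at most $(q+2)lHM-1=k$.

**Step 3: a final cluster has at least as many options as slots.** This is where the overload of color $0$ is used. In a solution consider a final cluster with $g\ge1$ slots and $s$ options, and suppose $s\le g-1\le q$. For $c\in\Gamma$ (recall $\Gamma\ne\emptyset$) color $c$ has at most $s(M+W)+W$ vertices in it, where the last $W$ accounts for all tokens. Color $0$ has $gH+sM$. Balance gives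
$$gH+sM\le\alpha(sM+sW+W).$$
With $H>(\alpha-1)M$ this yields
$$(\alpha-1)M\le(\alpha-1)M(g-s)<\alpha(s+1)W\le\alpha(q+1)W,$$
contradicting $(\alpha-1)M\ge16(q+1)\alpha W$. So $s\ge g$.

**Step 4: exactly one slot and one option.** This is where the budget is used. In a final cluster with $g$ slots and $s$ options, the pairs between slots and options give at least $gs\cdot H\cdot lM$ new edges. Summing over the final clusters that contain slots,
$$\sum gs\cdot lHM\le k<(q+2)lHM,\qquad\text{so}\qquad\sum gs\le q+1=\sum g .$$
By Step 3, $gs\ge g^2\ge g$ for each of these clusters, so equality holds throughout and $g=s=1$. So there are $q+1$ final clusters with one slot, one option $o_i$ and a set $T_i$ of tokens each, $i=0,\dots,q$. The options are distinct and the groups $T_i$ are disjoint.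

**Step 5: the demands are met.** The purpose is to show $\sum T_i\ge\delta(o_i)$. In the $i$th cluster, color $0$ has $H+M=\lfloor\alpha(M+W)\rfloor$ vertices, and color $c$ has $M+W-\delta_c(o_i)+(\sum T_i)_c$. If $(\sum T_i)_c<\delta_c(o_i)$, then color $c$ has at most $M+W-1$ vertices, while
$$\alpha(M+W-1)=\alpha(M+W)-\alpha<\alpha(M+W)-1<\lfloor\alpha(M+W)\rfloor,$$
contradicting balance. $\square$

## 10. Sums and sums of squares replace the private colors

Now we encode $t$ instances of 3DM in the gadget with a fixed number of colors. The intended solution has $q$ *regular* options, one per triple of a matching, and one *selector* option, which names the chosen instance and uses up all leftover tokens.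

The colors can no longer tell elements apart, so we use values. The element $v\in[q]$ of the first coordinate becomes a token with $v$ vertices of color $A$. The number $\tau$ of an instance becomes a vector $y(\tau)\in[r]^d$ with $r$ about $t^{1/d}$, and each coordinate becomes a number of vertices of one color. A first attempt would compare the coordinates of the regular options with that of the selector by their sum only. This is not enough: with $q=2$, regular options with coordinates $2$ and $4$ and a selector with coordinate $3$ give $2+4=2\cdot3$. But the squares give $4+16=20\ne18=2\cdot9$. So each coordinate receives a second color, which carries the square.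

Fix rational $\alpha>1$, $d\ge1$ and $l\ge2d+5$. Let 3DM instances $\mathcal T_1,\dots,\mathcal T_t$, $t\ge1$, with common $q\ge2$ be given, with coordinates in $[q]=\{1,\dots,q\}$. Let $r=\max(4,\lceil t^{1/d}\rceil)$ and choose distinct IDs $y(\tau)\in[r]^d$, which is possible since $r^d\ge t$. Put
$$S_1=\sum_{v=1}^rv,\qquad S_2=\sum_{v=1}^rv^2,\qquad R=r^2+r+q .$$
Let $\Gamma$ consist of $A,B,C$, of colors $j,j'$ for $j\in[d]$, of a color $z$, and of $l-2d-5$ dummy colors in which all supplies and demands are $0$. So $|\Gamma|=3+2d+1+(l-2d-5)=l-1$. The color $z$ is only padding: it gives every token the same mass $R$.

*Tokens* (each of mass exactly $R$):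

* for $p\in\{A,B,C\}$ and $v\in[q]$: one token $(p,v)$ with $v$ in color $p$ and $R-v$ in color $z$;
* for $j\in[d]$ and $v\in[r]$: $q$ identical tokens $(j,v)$ with $v$ in color $j$, $v^2$ in color $j'$ and $R-v-v^2$ in color $z$.

All entries are nonnegative by the choice of $R$. The tokens form $d+3$ *pools* $A,B,C,1,\dots,d$, and the total mass is $W=(3q+dqr)R$.

*Options:*

* a *regular* option $o_{\tau,abc}$ for each $\tau$ and $(a,b,c)\in\mathcal T_\tau$, with demand equal to the sum of the tokens $(A,a)$, $(B,b)$, $(C,c)$ and $(j,y_j(\tau))$, $j\in[d]$; its mass is $(d+3)R$;
* a *selector* $e_\tau$ for each $\tau\in[t]$, with demand equal to the sum of all ID tokens $(j,v)$, $j\in[d]$, with their multiplicity $q$, minus $q$ copies of $(j,y_j(\tau))$ for each $j$. Its mass is $dq(r-1)R$. Its demand in color $j$ is $q(S_1-y_j(\tau))$, in color $j'$ it is $q(S_2-y_j(\tau)^2)$, and in $A,B,C$ it is $0$.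

All demands are sums of given tokens, so they lie in $[0,W]$. Apply Lemma 5. Every color of $\Gamma\cup\{0\}$ occurs, since the selector $e_1$ has $M$ vertices of color $0$ and at least $M$ of each color of $\Gamma$.

As a check of the numbers, take $d=1$, $q=2$, $r=4$. Then $R=22$. The token $(A,1)$ has $1$ in $A$ and $21$ in $z$; the token $(1,3)$ has $3$ in color $1$, $9$ in color $1'$ and $10$ in $z$. There are $3\cdot2+2\cdot4=14$ tokens and $W=308$. A selector with ID $3$ demands $2(10-3)=14$ in color $1$, $2(30-9)=42$ in color $1'$, and has mass $2\cdot3\cdot22=132$. Two regular options have mass $2\cdot4\cdot22=176$, and $176+132=308=W$.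

**Lemma 6.** The resulting instance of $\alpha$-BCC is a yes-instance iff some $\mathcal T_\tau$ is a yes-instance of 3DM.

**Proof.** Suppose $\mathcal T_\tau$ has a perfect matching. Take its $q$ regular options and $e_\tau$, and give each option exactly the tokens that define its demand. The tokens of pools $A,B,C$ are used once each by the matching. Of each $(j,y_j(\tau))$ the $q$ copies go to the $q$ regular options, and all other ID tokens go to the selector. So every token is used exactly once and (I) applies.

Conversely, let the instance be a yes-instance, and take the $q+1$ options and the groups from (II).

**Step 1: exactly one selector.** The purpose is to find the shape of the solution. Each regular option has demand at least $1$ in color $A$, which is supplied only by the $q$ tokens of pool $A$. The groups are disjoint, so at most $q$ of the options are regular, and at least one is a selector. If there were two selectors, with first ID coordinates $y_1$ and $\tilde y_1$, then comparing demand and supply in color $1$ would give $q(2S_1-y_1-\tilde y_1)\le qS_1$. Hence $r(r+1)/2=S_1\le y_1+\tilde y_1\le2r$, so $r\le3$, contradicting $r\ge4$. So there is exactly one selector $e_\sigma$, and there are $q$ regular options $o_i=o_{\tau_i,a_ib_ic_i}$, $i\in[q]$.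

**Step 2: inequalities become equalities.** The purpose is to close the gap between (II) and (I). The total demand mass is
$$q(d+3)R+dq(r-1)R=(3q+dqr)R=W,$$
the total token mass. The groups are disjoint and dominate the demands coordinatewise. So every group meets its demand *exactly* in every color, and all tokens are used.

**Step 3: the triples form a matching.** The purpose is to read single tokens from sums. The group of a regular option has mass $(d+3)R$, hence consists of exactly $d+3$ tokens. For each of the $d+3$ pools $p$, its demand in color $p$ is positive and supplied only by pool $p$. So the group contains at least one, hence exactly one, token of each pool, and the value of that token is exactly the demanded one. Thus the group of $o_i$ contains the token $(A,a_i)$. Pool $A$ has exactly one token of each value in $[q]$ and the groups are disjoint, so $a_1,\dots,a_q$ are pairwise distinct. Likewise the $b_i$ and the $c_i$ are.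

**Step 4: all triples come from one instance.** This is where the squares are used. All tokens are used and all demands are met exactly, so total demand equals total supply in each color. In color $j$ this says $\sum_iy_j(\tau_i)+q(S_1-y_j(\sigma))=qS_1$, and in color $j'$ it says $\sum_iy_j(\tau_i)^2+q(S_2-y_j(\sigma)^2)=qS_2$. So
$$\sum_iy_j(\tau_i)=q\,y_j(\sigma),\qquad\sum_iy_j(\tau_i)^2=q\,y_j(\sigma)^2,$$
and therefore
$$\sum_i\big(y_j(\tau_i)-y_j(\sigma)\big)^2=q\,y_j(\sigma)^2-2q\,y_j(\sigma)^2+q\,y_j(\sigma)^2=0 .$$
So $y(\tau_i)=y(\sigma)$, and since IDs are distinct, $\tau_i=\sigma$ for all $i$. The $q$ triples belong to $\mathcal T_\sigma$ and, by Step 3, form a perfect matching. $\square$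

## 11. The size of $k$, the exponent $d/6$, and NP-hardness for seven colors

**Proof of Theorem 2(2).**

**Step 1: bound the parameter.** The purpose is to see how slowly $k$ grows with $t$. Let $\alpha,d,l$ be constant. Then $R=r^2+r+q=O(qr^2)$, $W=(3q+dqr)R=O(q^2r^3)$, $M=O(qW)=O(q^3r^3)$, and $H\le\alpha(M+W)=O(M)$. So $k=O(qM^2)=O(q^7r^6)$. Since $r\le4t^{1/d}$,
$$k=O\big(q^7\,t^{6/d}\big).\tag{4}$$
The construction takes polynomial time.

**Step 2: count bits.** The purpose is to contradict Fact 2 again. Suppose there is a compression of $O(k^{d/6-\varepsilon})$ bits for $l$ colors. Since $k\ge1$ in the constructed instances, decreasing $\varepsilon$ only weakens the bound, so we may assume $0<\varepsilon<d/6$. As in Step C, let $t(s)=\max(1,s)^C$ with $C$ an integer, and let $t(s)$ inputs of length at most $s$ be given. Drop malformed inputs and solve those with $q\le1$ directly (with the special string as output if one of them is a yes-instance). Group the others by $q$ into at most $s$ nonempty groups of size at most $t(s)$, apply the construction of Section 10 to each group, compress, and output the self-delimiting list. Instances with $\mathcal T=\emptyset$ need not be dropped here, since selectors exist for every $\tau$. By Lemma 6, some input is a yes-instance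 of 3DM iff the output is the special string or a list with at least one member in the target of the compression. By (4) and $q\le s$ the output has
$$O\Big(s\cdot\big(s^7\,t(s)^{6/d}\big)^{d/6-\varepsilon}\Big)=O\Big(s^{1+7d/6}\,t(s)^{1-6\varepsilon/d}\Big)$$
bits. This is $O(t(s))$ as soon as $s^{1+7d/6}\le t(s)^{6\varepsilon/d}=s^{6\varepsilon C/d}$ for $s\ge 1$, that is, once
$$C\ge\frac d{6\varepsilon}\Big(1+\frac{7d}6\Big).$$
Fact 2 gives 3DM $\in$ coNP/poly, so NP $\subseteq$ coNP/poly. $\square$

**Proof of the consequences stated in Theorem 2.** For fixed $l$, part 1 gives $O(k^{l+1})$ vertices and $O(k^{l+2})$ edges, so degree $O(l)$. For $l\ge7$ put $d=\lfloor(l-5)/2\rfloor$; then $d\ge1$ and $l\ge2d+5$, and part 2 excludes, unless NP $\subseteq$ coNP/poly, every bit-degree below $d/6=\Omega(l)$. A kernel bounded by $p$ has $O(p^2)$ bits, so kernel degrees below $d/12=\Omega(l)$ are excluded as well. Together the optimal degree grows as $\Theta(l)$. Finally, a kernel of size $f(l)\,k^c$ with constant $c$ would be a compression of $O(k^{2c})$ bits for every fixed $l$. Choosing $d>12c$ and $l=2d+5$, we have $2c=d/6-\varepsilon$ with $\varepsilon=d/6-2c>0$, contradicting part 2 unless NP $\subseteq$ coNP/poly. $\square$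

**Remark.** With $t=1$ and $d=1$, the construction of Section 10 is a polynomial-time reduction from 3DM (instances with $q\le1$ are solved directly). So for every rational $\alpha>1$ and every fixed $l\ge7$, $\alpha$-BCC is NP-hard. With $l$ alone as parameter there is no kernel of any size unless P $=$ NP: for $l=7$ such a kernel would map all instances to finitely many, whose answers can be stored in a table, so an NP-hard problem would be solved in polynomial time.
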